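\title{Artin's theorem for the Weyl algebra}

\begin{abstract}
Let $\mathcal A$ be the algebra of ordinary differential operators with polynomial coefficients, acting on the Schwartz space $\mathcal S(\mathbb R)\subseteq L^2(\mathbb R)$. We prove that for every $a\in\mathcal A$ with $\langle a\varphi,\varphi\rangle\ge0$ on $\mathcal S(\mathbb R)$ there is a nonzero $c\in\mathcal A$ such that $c^*ac$ is a sum of hermitian squares. The denominator $c$ can be taken to be a real polynomial in $t+i\kappa\,\frac{d}{dt}$ for any real $\kappa$ outside a finite set, and $\frac m2+1$ squares suffice, where $m$ is the total degree of $a$. We also characterize the hermitian elements that admit such a denominator; the condition concerns only the behavior of $a$ at infinity and is strictly weaker than positivity. The proof combines a factorization $b^*b$ over formal Laurent series at infinity with a construction of rational solutions of a matrix differential inequality, glued together from poles.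
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be the algebra of differential operators $\sum_k p_k(t)\,(d/dt)^k$ (finite sums, $p_k\in\mathbb C[t]$) acting on the Schwartz space $\mathcal S(\mathbb R)\subseteq L^2(\mathbb R)$, and let $\langle\varphi,\psi\rangle=\int\varphi\,\overline\psi\,dt$. The formal adjoint, defined by $\langle a\varphi,\psi\rangle=\langle\varphi,a^*\psi\rangle$ for $\varphi,\psi\in\mathcal S(\mathbb R)$, is an involution on $\mathcal A$. We write
\[
P=-i\,\frac{d}{dt},\qquad\text{so that}\qquad t^*=t,\quad P^*=P,\quad Pf-fP=-if'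
\]
for functions $f$. The element $A=(t+iP)/\sqrt2$ satisfies $AA^*-A^*A=1$, and $A,A^*$ generate $\mathcal A$: the algebra $\mathcal A$ is the image of the Weyl algebra $\mathbb C\langle A,A^*\mid AA^*-A^*A=1\rangle$ under the Bargmann--Fock (Schr\"odinger) representation.

Call $a\in\mathcal A$ \emph{nonnegative} if $\langle a\varphi,\varphi\rangle\ge0$ for all $\varphi\in\mathcal S(\mathbb R)$, and let $\sum\mathcal A^2$ be the set of finite sums $\sum_i b_i^*b_i$ of \emph{hermitian squares}, $b_i\in\mathcal A$. Since $\langle b^*b\varphi,\varphi\rangle=\|b\varphi\|^2$, membership in $\sum\mathcal A^2$ is an algebraic certificate of nonnegativity. In the commutative setting, Artin's theorem says that for a real polynomial $f\ge0$ on $\mathbb R^d$ there is a polynomial $c\ne0$ such that $c^2f$ is a sum of squares. In $\mathcal A$ the operation that replaces multiplication by $c^2$ is $a\mapsto c^*ac$, which preserves hermitian elements and nonnegative elements. The following question is posed in \cite{talk} as Version~2 of Artin's theorem for the Weyl algebra.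

\medskip
\noindent\textbf{Problem.} \emph{Let $a\in\mathcal A$ be nonnegative. Is there a nonzero $c\in\mathcal A$ with $c^*ac\in\sum\mathcal A^2$?}
\medskip

The answer is yes. To state the result we need the degree and the leading symbol. Every $a\in\mathcal A$ is uniquely $\sum_{j,k}a_{jk}t^jP^k$ with $a_{jk}\in\mathbb C$. For $a\ne0$ its \emph{total degree} $m$ is the largest $j+k$ with $a_{jk}\ne0$, and its \emph{leading symbol} is the homogeneous polynomial $a_m(t,\xi)=\sum_{j+k=m}a_{jk}t^j\xi^k$ in commuting variables. Since $Pt-tP=-i$ has degree $0$, reordering the factors of a monomial changes it only by terms of lower degree. Hence degrees add and leading symbols multiply under products, and the leading symbol of $a^*$ has the conjugate coefficients.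

\begin{example}[a denominator is needed]\label{ex:N}
Let $N=A^*A=\frac12(P^2+t^2-1)$, and let $e_0,e_1,\dots\in\mathcal S(\mathbb R)$ be the Hermite functions, the orthonormal basis of $L^2(\mathbb R)$ with $Ae_k=\sqrt k\,e_{k-1}$, $A^*e_k=\sqrt{k+1}\,e_{k+1}$, $Ne_k=ke_k$. The element $a=(N-1)(N-2)$ is nonnegative, because $\langle a\varphi,\varphi\rangle=\sum_k(k-1)(k-2)|\langle\varphi,e_k\rangle|^2$. Suppose $a=\sum_ib_i^*b_i$. The leading symbols of the squares of top degree are nonnegative on $\mathbb R^2$ and cannot cancel, so each $b_i$ has degree at most $2$ and is a linear combination of $A^2,A,1,N,A^*,A^{*2}$. From $\langle ae_k,e_k\rangle=0$ for $k=1,2$ we get $b_ie_1=b_ie_2=0$. The components of $b_ie_2$ along $e_0,e_1,e_3,e_4$ show that $b_i=\alpha N+\beta$, and then $2\alpha+\beta=\alpha+\beta=0$. So all $b_i$ vanish, which is absurd, and $a\notin\sum\mathcal A^2$. The denominator $c=A^*$ repairs this: from $AN=(N+1)A$ and $A^{*k}A^k=N(N-1)\cdots(N-k+1)$,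
\[
c^*ac=(N+1)N(N-1)=(A^3)^*A^3+3\,(A^2)^*A^2 .
\]
\end{example}

A real number $\kappa$ is \emph{admissible} for $a\ne0$ if $a_m(\kappa,1)\ne0$. As $a_m$ is homogeneous and nonzero, $a_m(\kappa,1)$ is a nonzero polynomial in $\kappa$, so all but finitely many $\kappa$ are admissible.

\begin{theorem}\label{thm:main}
Let $0\ne a\in\mathcal A$ have total degree $m$ and satisfy $\langle a\varphi,\varphi\rangle\ge0$ for all $\varphi\in\mathcal S(\mathbb R)$. Then $m=2n$ is even, and for every admissible $\kappa$ there is a nonzero $g\in\mathbb R[t]$ such that $c=g(t-\kappa P)$ satisfies $c^*ac\in\sum\mathcal A^2$, with at most $n+1$ squares.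
\end{theorem}

For $a=0$ one takes $c=1$, so the Problem has an affirmative answer for every nonnegative $a$.

The number $\kappa$ enters through a shear. Let $U_\kappa=e^{i\kappa P^2/2}$. Under the Fourier transform, $P$ becomes multiplication by $\xi$, $t$ becomes $i\,d/d\xi$, and $U_\kappa$ becomes multiplication by $e^{i\kappa\xi^2/2}$. Thus $U_\kappa$ is unitary, maps $\mathcal S(\mathbb R)$ onto itself, and satisfies $U_\kappa tU_\kappa^{-1}=t+\kappa P$, $U_\kappa PU_\kappa^{-1}=P$. So
\[
\tau_\kappa(x)=U_\kappa xU_\kappa^{-1}
\]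
is a $*$-automorphism of $\mathcal A$ with inverse $\tau_{-\kappa}$, and it preserves nonnegativity. The leading symbol of $\tau_\kappa(a)$ is $a_m(t+\kappa\xi,\xi)$, in which $\xi^m$ has the coefficient $a_m(\kappa,1)$. Admissibility therefore means that $\tau_\kappa(a)$ is a nonzero constant times a monic polynomial of degree $m$ in $P$, so that the equation $\tau_\kappa(a)y=0$ has no singular point except $t=\infty$.

For polynomials the converse of Artin's theorem is immediate: if $c^2f$ is a sum of squares and $c\ne0$, then $f\ge0$ on a dense set, hence everywhere. In $\mathcal A$ the converse fails, since $c^*ac\ge0$ tests $a$ only on the subspace $c\,\mathcal S(\mathbb R)$. The second theorem describes what survives. Its condition (iv), formal positivity, is a family of sign conditions on polynomials read off from the expansion of an operator at $t=\pm\infty$; it is Definition~\ref{def:fp}.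

\begin{theorem}\label{thm:equiv}
For $0\ne a=a^*\in\mathcal A$ of total degree $m$ the following are equivalent:
\begin{itemize}
\item[(i)] $c^*ac\in\sum\mathcal A^2$ for some $0\ne c\in\mathcal A$;
\item[(ii)] $\sum_ic_i^*ac_i\in\sum\mathcal A^2$ for some finite family $c_i\in\mathcal A$, not all $0$;
\item[(iii)] $\langle a\varphi,\varphi\rangle\ge0$ for all $\varphi\in c\,\mathcal S(\mathbb R)$, for some $0\ne c\in\mathcal A$;
\item[(iv)] for one (equivalently every) admissible $\kappa$, the element $\tau_\kappa(a)$ is formally positive;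
\item[(v)] for one (equivalently every) admissible $\kappa$ there is $T$ with $\langle\tau_\kappa(a)\varphi,\varphi\rangle\ge0$ for all $\varphi\in C_c^\infty(\{|t|>T\})$;
\item[(vi)] $m$ is even, and for every admissible $\kappa$, \textup{(i)} holds with $c=g(t-\kappa P)$, $0\ne g\in\mathbb R[t]$, and at most $\frac m2+1$ squares.
\end{itemize}
\end{theorem}

These conditions are strictly weaker than nonnegativity. For every $E\in\mathbb R$ the operator $P^2+t^2-E$ satisfies (v) with $\kappa=0$ and $T=|E|^{1/2}$, but for $E>1$ it is negative on $e^{-t^2/2}$, an eigenfunction of $P^2+t^2$ with eigenvalue $1$. The conditions are not vacuous either: $P^2-1$ fails (iv), see Example~\ref{ex:fp}.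

Section~\ref{sec:riccati} shows the method on Schr\"odinger operators $P^2+V$. In general, after a shear $a$ is monic in $P$. Positivity near $t=\pm\infty$ implies formal positivity (Section~\ref{sec:formal}). Formal positivity forces a factorization $b^*b$ with coefficients in $\mathbb C((1/t))$; this is proved in Section~\ref{sec:factor}, with the formal theory of differential equations recalled in Section~\ref{sec:modules}. Truncating $b$ gives a matrix that represents $a$ and is positive definite near infinity (Section~\ref{sec:gram}). Section~\ref{sec:global} turns it into a rational matrix that is positive definite off finitely many real points, and diagonalizing this matrix gives the squares. Section~\ref{sec:proofs} assembles the two theorems.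

\section{Schr\"odinger operators and a Riccati inequality}\label{sec:riccati}

Let $a=P^2+V$ with $V\in\mathbb R[t]$, and compute with operators whose coefficients are rational functions. For a real rational function $w$, the relation $Pw-wP=-iw'$ gives $(P+iw)(P-iw)=P^2-w'+w^2$, that is,
\begin{equation}\label{eq:riccati}
a=(P-iw)^*(P-iw)+\bigl(V+w'-w^2\bigr).
\end{equation}
If $V+w'-w^2\ge0$ at all real points where $w$ is defined, then this rational function is of the form $|k|^2$ with $k\in\mathbb C(t)$, and $a$ is a sum of two squares with rational coefficients. Multiplying on both sides by a suitable real polynomial $g(t)$ clears the denominators. So we want a \emph{rational} solution of the Riccati inequality $w'-w^2+V\ge0$, and real poles are allowed.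

For $w=-y'/y$ one has $w'-w^2=-y''/y$, so $V+w'-w^2=(ay)/y$. Take $V=t^2-E$ and let $y=He^{-t^2/2}$ be the eigenfunction of $P^2+t^2$ with eigenvalue $2k+1\ge E$, where $H$ is the Hermite polynomial of degree $k$. Then $w=t-H'/H$ is rational and $(P-iw)H=H(P-it)$, so \eqref{eq:riccati} becomes
\[
H\,(P^2+t^2-E)\,H=(P+it)H^2(P-it)+(2k+1-E)H^2 .
\]
For $k=1$, $E=3$ this reads $t(P^2+t^2-3)t=(P+it)\,t^2\,(P-it)$; both sides equal $Pt^2P+t^4-3t^2$. The operator $P^2+t^2-3$ is not nonnegative, and the pole of $w=t-1/t$ at $0$ is what makes up for this.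

For general $V$ no eigenfunctions of this shape are at hand, but the mechanism persists.

\emph{A pole with small negative residue solves the inequality near the pole.} For $w=-\gamma/(t-s)$ with $0<\gamma<1$ we have $w'-w^2=(\gamma-\gamma^2)(t-s)^{-2}$, which dominates $|V|$ for $0<|t-s|<\delta$, with $\delta$ uniform for $s$ in a bounded set.

\emph{One can pass from a smaller solution to a larger one.} If $w_a\le w_b$ are solutions on an interval and $\chi$ increases from $0$ to $1$, then $w=(1-\chi)w_a+\chi w_b$ is a solution, because $w'=(1-\chi)w_a'+\chi w_b'+\chi'(w_b-w_a)$ and $w^2\le(1-\chi)w_a^2+\chi w_b^2$.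

To the right of $s$ the pole solution is negative and near $-\infty$; to the left it is positive and near $+\infty$. Between two poles at distance less than $\delta$ we can therefore climb from the first pole solution to the second, and the result looks like the graph of the tangent function. In this way any bounded interval is covered with finitely many poles, whatever the sign of $V$. With strict inequalities the smooth glued function can then be approximated by a rational one.

\emph{The obstruction is at infinity.} A rational function has finitely many poles, so near $\pm\infty$ we need a solution without poles, given by the same expression at both ends. For $V=t^2-E$ the function $w=0$ will do. For $V=-1$ the inequality says $(\arctan w)'\ge1$, which cannot hold on an interval longer than $\pi$; so there is no rational solution. To produce a solution near infinity from positivity alone, we solve the Riccati \emph{equation} in real formal series in $1/t$, which by \eqref{eq:riccati} is a formal factorization $a=b^*b$, and truncate. The equation is solved for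 a slightly smaller potential, so that the truncation error can be absorbed.

For operators of order $2n$ the function $w$ becomes a hermitian $n\times n$ matrix $W$, and the formal factorization, which for $n=1$ is a recursion for the coefficients of $w$, becomes the main algebraic point.

\section{Leading forms at infinity and formal positivity}\label{sec:formal}

\subsection*{Operators with formal coefficients}
For $r\ge1$ let $K_r=\mathbb C((t^{-1/r}))$ be the field of formal series $f=\sum_{q\le q_0}c_qt^q$ with $q\in\frac1r\mathbb Z$, with the termwise derivative $f'$ and the involution $f^*=\sum\overline{c_q}\,t^q$. We write $O(t^q)$ and $o(t^q)$ for series in which all exponents are $\le q$, respectively $<q$. Put $K=K_1$. Expansion at infinity embeds $\mathbb C(t)$ in $K$, compatibly with the derivative, and $f^*(t)=\overline{f(t)}$ for rational $f$ and real $t$. Let $R_r=K_r[P]$ be the ring of polynomials $\sum_kf_kP^k$, $f_k\in K_r$, with the rule $Pf-fP=-if'$, and put $R=R_1$. Then $\mathcal A\subset\mathbb C(t)[P]\subset R\subset R_r$. The involution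 of $K_r$ extends to $R_r$ by $P^*=P$ and $(uv)^*=v^*u^*$, since it preserves the rule: $f^*P-Pf^*=i(f^*)'=(-if')^*$. On $\mathcal A$ it is the formal adjoint.

The \emph{order} $\operatorname{ord}u$ is the degree in $P$. Orders add and leading coefficients multiply under products, and the leading coefficient of $u^*$ is the $*$ of that of $u$. Since $K_r$ is a field, there is division with remainder on either side: for $c\ne0$, every $u$ is $vc+k$, and also $cv'+k'$, with remainders of order less than $\operatorname{ord}c$. As for ordinary polynomials, it follows that $R_r$ has no zero divisors, every left or right ideal is principal, the units are the elements of order $0$, and $\dim_{K_r}R_r/R_rc=\operatorname{ord}c$ for $c\ne0$. An element $c$ of order $\ge1$ is \emph{irreducible} if it is not a product of two factors of order $\ge1$. Since $R_rc\subseteq R_rd$ means that $d$ is a right factor of $c$, this holds if and only if the left ideal $R_rc$ is maximal. Every element of order $\ge1$ has an irreducible right factor, namely any right factor of minimal order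 $\ge1$.

\subsection*{Weights and indicial polynomials}
To compare the sizes of terms as $t\to\infty$ we use the scaling $t\mapsto st$, under which $t$ has weight $1$ and $P$ has weight $-1$. The basic element of weight $0$ is the hermitian Euler operator
\[
G=\tfrac12(tP+Pt)=tP-\tfrac i2=G^*,\qquad Gt^q=t^q(G-iq),\qquad P=t^{-1}\bigl(G+\tfrac i2\bigr).
\]
By induction $P^k=t^{-k}\pi_k(G)$ with $\pi_0=1$ and $\pi_{k+1}(\lambda)=(\lambda+\frac i2+ik)\pi_k(\lambda)$. The $\pi_k$ are monic of degree $k$ and form a basis of $\mathbb C[\lambda]$, so by sorting $\sum_kf_kt^{-k}\pi_k(G)$ by powers of $t$ every $u\in R_r$ is uniquely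
\[
u=\sum_{q\le q_0}t^qf_q(G),\qquad q\in\tfrac1r\mathbb Z,\quad f_q\in\mathbb C[\lambda],\quad\deg f_q\le\operatorname{ord}u .
\]
For $u\ne0$ the \emph{weight} $\operatorname{wt}u$ is the largest $q$ with $f_q\ne0$, and $\operatorname{lead}(u)=t^qf_q(G)$ for this $q$ is the \emph{leading form}. We write it symmetrically,
\[
\operatorname{lead}(u)=t^{q/2}\,h_u(G)\,t^{q/2},\qquad h_u(\lambda)=f_q\bigl(\lambda+\tfrac{iq}2\bigr),
\]
and call the nonzero polynomial $h_u$ the \emph{indicial polynomial} of $u$. It does not depend on the ring $R_r$ in which $u$ is viewed.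

The name comes from the action on powers. For $\mu\in\mathbb C$, the ring $R_r$ acts on the space $t^\mu K_r$ of formal series $\sum_jc_jt^{\mu-j/r}$ ($j$ bounded below) with $P=-i\,d/dt$. There $t^\mu$ is an eigenvector of $G$ with eigenvalue $-i(\mu+\frac12)$, so for $q=\operatorname{wt}u$
\begin{equation}\label{eq:action}
u\cdot t^\mu=h_u(\lambda)\,t^{\mu+q}+(\text{lower terms}),\qquad\text{where }\ \mu=i\lambda-\tfrac{q+1}2 .
\end{equation}
Real $\lambda$ correspond to the exponents for which $\overline{t^\mu}\,u\,t^\mu$ has the size $t^{-1}$, the borderline of integrability at infinity. This is why the sign of $h_u$ on the real axis is tied to the sign of $\langle u\varphi,\varphi\rangle$.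

\begin{lemma}\label{lem:lead}
Let $u,v,b,u_1,\dots,u_l\in R_r$ be nonzero.
\begin{itemize}
\item[(a)] $\operatorname{lead}(uv)=\operatorname{lead}(u)\operatorname{lead}(v)$ and $\operatorname{wt}(uv)=\operatorname{wt}u+\operatorname{wt}v$.
\item[(b)] $\operatorname{lead}(u^*)=\operatorname{lead}(u)^*$. If $u=u^*$, then $h_u$ has real coefficients.
\item[(c)] If $u=u^*$ and $\eta=\frac12(\operatorname{wt}b+\operatorname{wt}u)$, then
\begin{equation}\label{eq:hformula}
h_{b^*ub}(\lambda)=|h_b(\lambda+i\eta)|^2\,h_u(\lambda)\qquad(\lambda\in\mathbb R).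
\end{equation}
In particular $h_{b^*b}\ge0$ on $\mathbb R$.
\item[(d)] Let $q=\max_i\operatorname{wt}u_i$ and let $h$ be the sum of the $h_{u_i}$ with $\operatorname{wt}u_i=q$. If $h\ne0$, then $\sum_iu_i\neq0$ and its indicial polynomial is $h$.
\end{itemize}
\end{lemma}

\begin{proof}
Products and adjoints are computed term by term, and
\[
t^qf(G)\,t^{q'}g(G)=t^{q+q'}f(G-iq')g(G),\qquad\bigl(t^qf(G)\bigr)^*=\bar f(G)t^q=t^q\bar f(G-iq),
\]
where $\bar f$ has the conjugate coefficients. This gives (a) and the first part of (b). Then $\operatorname{lead}(u^*)=t^{q/2}\overline{h_u}(G)t^{q/2}$, so $h_u=\overline{h_u}$ if $u=u^*$. For (c) let $\beta=\operatorname{wt}b$, $q=\operatorname{wt}u$, $F=h_b$. By (a) and (b),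
\[
\operatorname{lead}(b^*ub)=t^{\beta/2}\bar F(G)\,t^\eta h_u(G)t^\eta\,F(G)t^{\beta/2}=t^{\beta+q/2}\,\bar F(G-i\eta)\,h_u(G)\,F(G+i\eta)\,t^{\beta+q/2},
\]
and $\bar F(\lambda-i\eta)=\overline{F(\lambda+i\eta)}$ for real $\lambda$. Part (d) holds because $t^{q/2}h(G)t^{q/2}$ is the component of weight $q$ of the sum.
\end{proof}

\subsection*{Formal positivity}
The polynomial $h_a$ sees test functions that live near $+\infty$ and oscillate like $t^{i\lambda}$. Faster oscillations $e^{iS(t)}$ and the end $-\infty$ are reached through automorphisms. For $\theta=\theta^*\in K_r$ let $\Gamma_\theta$ be the $*$-automorphism of $R_r$ that fixes $K_r$ and sends $P$ to $P+\theta$; it is well defined because $(P+\theta)f-f(P+\theta)=-if'$, and its inverse is $\Gamma_{-\theta}$. It is the formal version of $u\mapsto e^{-iS}ue^{iS}$ with $S'=\theta$. Let $\nu$ be the $*$-automorphism of $R$ with $t\mapsto-t$, $P\mapsto-P$; it is induced by the reflection $\varphi(t)\mapsto\varphi(-t)$, and $\nu^2=\mathrm{id}$. Finally, let $\Theta_r$ be the set of finite sums $\sum\theta_qt^q$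 with $q\in\frac1r\mathbb Z$, $q>-1$ and $\theta_q\in\mathbb R$; it contains $0$.

\begin{definition}\label{def:fp}
An element $0\ne a=a^*\in R$ is \emph{formally positive} if $h_{\Gamma_\theta(a')}\ge0$ on $\mathbb R$ for $a'\in\{a,\nu(a)\}$, all $r\ge1$ and all $\theta\in\Theta_r$.
\end{definition}

Exponents $q\le-1$ would add nothing: if $\theta=\rho t^{-1}+o(t^{-1})$ with $\rho$ real, then $\Gamma_\theta(G)=G+\rho+o(t^0)$, so $\Gamma_\theta$ only translates indicial polynomials along the real axis. The definition is invariant under $\nu$ and under multiplication by positive constants.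

\begin{example}\label{ex:fp}
(a) For $a=P^2-1$ and $\theta=0$ the leading form is $-1$, since $\operatorname{wt}P^2=-2$. So $h=-1$, and $a$ is not formally positive; $\kappa=0$ is admissible, so $a$ fails Theorem~\ref{thm:equiv}(iv).

(b) For $a=(P-t)^2-1$ the leading form is $t^2$, and the defect appears only in $\Gamma_t(a)=P^2-1$. For $a=P^2+t$ it appears in $\nu(a)=P^2-t$.

(c) Let $a=P^2+\gamma t^{-2}\in R$ with $\gamma\in\mathbb R$; then $\nu(a)=a$. We have $h_P(\lambda)=\lambda$, so \eqref{eq:hformula} with $u=1$, $\eta=-\frac12$ gives $h_{P^2}(\lambda)=\lambda^2+\frac14$ and $h_a(\lambda)=\lambda^2+\frac14+\gamma$. For $0\ne\theta\in\Theta_r$ the leading form of $\Gamma_\theta(a)$ is that of $\theta^2$, and $h$ is a positive constant. So $a$ is formally positive if and only if $\gamma\ge-\frac14$, the constant in Hardy's inequality. By \eqref{eq:riccati} with $w=-\mu/t$ we have $a=(P-iw)^*(P-iw)$ when $\mu$ is real and $\mu^2-\mu=\gamma$, and such a $\mu$ exists exactly for $\gamma\ge-\frac14$.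
\end{example}

The next lemma is the only place where the analytic hypothesis of Theorem~\ref{thm:main} is converted into algebra.

\begin{lemma}\label{lem:test}
Let $0\ne a=a^*\in\mathcal A$, and suppose that $\langle a\varphi,\varphi\rangle\ge0$ for all $\varphi\in C_c^\infty(\{|t|>T\})$, for some $T$. Then $a$ is formally positive.
\end{lemma}

\begin{proof}
The reflection $\varphi(t)\mapsto\varphi(-t)$ turns $a$ into $\nu(a)$ and preserves the hypothesis, so it suffices to treat $a'=a$. Let $\theta\in\Theta_r$ and let $S$ be a real function on $(0,\infty)$ with $S'=\theta$. Since $e^{-iS}Pe^{iS}=P+\theta$, we have $e^{-iS}ae^{iS}=\Gamma_\theta(a)=\sum_qt^qf_q(G)$ as operators on $(0,\infty)$, and the sum is finite. Let $q_0=\operatorname{wt}\Gamma_\theta(a)$ and $h=h_{\Gamma_\theta(a)}$. For $\psi\in C_c^\infty(\mathbb R)$ and $s\in\mathbb R$ put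
\[
\varphi_s(t)=e^{iS(t)}\,t^{-q_0/2}\,t^{-1/2}\,\psi(\log t-s).
\]
For large $s$ the support of $\varphi_s$ lies in $\{t>|T|\}$. The unitary map $L^2(0,\infty)\to L^2(\mathbb R)$, $\varphi\mapsto e^{x/2}\varphi(e^x)$, takes $G=-i(t\frac d{dt}+\frac12)$ to $-i\partial_x$, $t$ to $e^x$, and $t^{-1/2}\psi(\log t-s)$ to $\psi(x-s)$. Using $t^{-q_0/2}\,t^qf_q(G)\,t^{-q_0/2}=t^{q-q_0}f_q(G+\frac{iq_0}2)$ and translating $x$ by $s$, we get
\[
\langle a\varphi_s,\varphi_s\rangle=\sum_qe^{(q-q_0)s}\int e^{(q-q_0)x}\,\Bigl(f_q\bigl(-i\partial_x+\tfrac{iq_0}2\bigr)\psi\Bigr)\overline\psi\,dx .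
\]
As $s\to\infty$ the terms with $q<q_0$ tend to $0$, and the term with $q=q_0$ is $\langle h(-i\partial)\psi,\psi\rangle$. Hence $\langle h(-i\partial)\psi,\psi\rangle\ge0$ for all $\psi\in C_c^\infty(\mathbb R)$. Fix $\lambda_0\in\mathbb R$ and $\psi\ne0$, and apply this to $\psi_\varepsilon(x)=\varepsilon^{1/2}e^{i\lambda_0x}\psi(\varepsilon x)$. Since $h(-i\partial)\psi_\varepsilon=\varepsilon^{1/2}e^{i\lambda_0x}\bigl(h(\lambda_0-i\varepsilon\partial)\psi\bigr)(\varepsilon x)$, we obtain $\langle h(\lambda_0-i\varepsilon\partial)\psi,\psi\rangle\ge0$, and $\varepsilon\to0$ gives $h(\lambda_0)\|\psi\|^2\ge0$.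
\end{proof}

Unlike nonnegativity, formal positivity passes from $b^*a_1b$ back to $a_1$.

\begin{lemma}\label{lem:cancel}
Let $a=b^*a_1b$ with $b,a_1\in R$. If $a$ is formally positive, then $a_1=a_1^*$ and $a_1$ is formally positive.
\end{lemma}

\begin{proof}
Since $a\ne0$, both $b$ and $a_1$ are nonzero. From $b^*(a_1-a_1^*)b=0$ we get $a_1=a_1^*$. Let $\Phi$ be $\Gamma_\theta$ or $\Gamma_\theta\circ\nu$. By \eqref{eq:hformula} applied to $\Phi(a)=\Phi(b)^*\Phi(a_1)\Phi(b)$, the polynomial $h_{\Phi(a_1)}$ is $\ge0$ on $\mathbb R$ outside a finite set, hence on $\mathbb R$.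
\end{proof}

\section{Formal differential modules}\label{sec:modules}

To factor $a\in R$ we need its first-order right factors $P-\varphi$, which in general exist only over some $K_r$, and we need to descend from $R_r$ to $R$. The language of modules keeps track of both. All modules are left modules. An $R_r$-module is a $K_r$-vector space $M$ with an additive map $P$ satisfying $P(fm)=-if'm+fPm$. The module attached to the equation $cy=0$ is $R_r/R_rc$. For nonzero $u,v\in R_r$, right multiplication by $v$ gives
\begin{equation}\label{eq:shift}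
R_r/R_ru\cong R_rv/R_ruv\subseteq R_r/R_ruv .
\end{equation}
For an $R$-module $M$, the space $K_r\otimes_KM$ is an $R_r$-module with $P(f\otimes m)=-if'\otimes m+f\otimes Pm$, and $K_r\otimes_K(R/Rc)\cong R_r/R_rc$ for $c\in R$. We use two general facts: the Jordan--H\"older theorem (the simple quotients of a composition series, with multiplicities, depend only on the module), and the fact that a submodule of a finite direct sum of pairwise non-isomorphic simple modules is the sum of some of the summands.

\subsection*{Modules of dimension one}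
For $\theta\in K_r$ let $(K_r,\theta)$ be the space $K_r$ with $P\cdot f=-if'+\theta f$. One may think of it as $K_r\,e^{iS}$ with $S'=\theta$. It is a simple $R_r$-module. The \emph{principal part} $\operatorname{pp}(\theta)$ is the sum of the terms of $\theta$ with exponent $>-1$.

\begin{lemma}\label{lem:rankone}
Let $\theta,\theta'\in K_r$.
\begin{itemize}
\item[(a)] The annihilator of an element $0\ne w\in(K_r,\theta)$ is $R_r(P-\varphi)$ with $\varphi=\theta-iw'/w$, and $(K_r,\theta)\cong R_r/R_r(P-\varphi)\cong(K_r,\varphi)$.
\item[(b)] $(K_r,\theta)\cong(K_r,\theta')$ if and only if $\theta-\theta'=\frac{ik}rt^{-1}+o(t^{-1})$ for some $k\in\mathbb Z$. In this case $\operatorname{pp}(\theta)=\operatorname{pp}(\theta')$ and $(K_r,\theta^*)\cong(K_r,\theta'^*)$.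
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $(P-\varphi)w=0$, and $R_r(P-\varphi)$ is a maximal left ideal, so it is the annihilator. As $w$ generates the module, $(K_r,\theta)\cong R_r/R_r(P-\varphi)$. The same statement for $1\in(K_r,\varphi)$ gives the second isomorphism.

(b) An isomorphism $(K_r,\theta)\to(K_r,\theta')$ is multiplication by some $f\in K_r^\times$, and multiplication by $f$ commutes with $P$ if and only if $\theta-\theta'=-if'/f$. For $f=ct^{-k/r}(1+o(t^0))$ this is $\frac{ik}rt^{-1}+o(t^{-1})$. Conversely, a series $\psi=o(t^{-1})$ has a termwise primitive $\Psi=o(t^0)$, and $f=t^{-k/r}\exp(i\Psi)\in K_r$ satisfies $-if'/f=\frac{ik}rt^{-1}+\psi$. The criterion is invariant under $*$.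
\end{proof}

\subsection*{Simple modules}
The extension $K_r/K$ is Galois with cyclic group consisting of the maps $\sigma_\zeta\colon t^{-1/r}\mapsto\zeta t^{-1/r}$, $\zeta^r=1$. They commute with the derivative and with $\operatorname{pp}$, and they extend to automorphisms of $R_r$ that fix $P$ and hence $R$. An element $\sum_j\gamma_jt^{-j/r}$ has $r$ distinct conjugates if and only if no $\zeta\ne1$ with $\zeta^r=1$ satisfies $\zeta^j=1$ for all $j$ with $\gamma_j\ne0$; this depends only on which $\gamma_j$ vanish. Let $E_r(\theta)$ denote $(K_r,\theta)$ viewed as an $R$-module, of dimension $r$ over $K$. The map $f\otimes g\mapsto(f\sigma(g))_\sigma$ is a $K_r$-linear bijection $K_r\otimes_KK_r\to\bigoplus_\sigma K_r$ by Galois theory, and it sends $P(f\otimes g)$ to $\bigl(-i(f\sigma(g))'+\sigma(\theta)f\sigma(g)\bigr)_\sigma$. Hence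
\begin{equation}\label{eq:split}
K_r\otimes_KE_r(\theta)\cong\bigoplus_{\sigma\in\operatorname{Gal}(K_r/K)}(K_r,\sigma\theta).
\end{equation}

\begin{lemma}\label{lem:simple}
If $\operatorname{pp}(\theta)$ has $r$ distinct conjugates, then the summands in \eqref{eq:split} are pairwise non-isomorphic and $E_r(\theta)$ is a simple $R$-module.
\end{lemma}

\begin{proof}
The summands have distinct principal parts, so the first claim follows from Lemma~\ref{lem:rankone}(b). Let $0\ne E'\subseteq E_r(\theta)$ be a submodule. Then $K_r\otimes_KE'$ is the sum of some of the summands in \eqref{eq:split}, and it is stable under the maps $\sigma_0\otimes1$. Since $\sigma_0(f)\,\sigma(g)=\sigma_0\bigl(f\,\sigma_0^{-1}\sigma(g)\bigr)$, the map $\sigma_0\otimes1$ carries the summand with index $\sigma_0^{-1}\sigma$ onto the summand with index $\sigma$. So all summands occur, and $\dim_KE'=r$.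
\end{proof}

That these are all the simple modules is a consequence of the Hukuhara--Levelt--Turrittin theorem, which we use in the following form (see, e.g., \cite[\S3.1]{vdPS}). \emph{For every $R$-module $M$ of finite $K$-dimension there is $s\ge1$ such that $K_s\otimes_KM$ is a direct sum of modules $(K_s,\theta)\otimes_{K_s}U$, where $\theta\in K_s$ and $U$ has a finite $K_s$-basis on which $tP$ acts by a constant nilpotent matrix.} Here $P(f\otimes u)=Pf\otimes u+f\otimes Pu$.

\begin{lemma}\label{lem:classify}
Every simple $R$-module $M$ of finite $K$-dimension is isomorphic to $E_r(\theta)$ for some $r$ and some $\theta=\theta_0+\theta_1t^{-1}\in K_r$, where $\theta_1\in\mathbb C$ and $\theta_0=\operatorname{pp}(\theta)$ has $r$ distinct conjugates.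
\end{lemma}

\begin{proof}
Take a nonzero summand $(K_s,\theta)\otimes U$, with $tPu_j=\sum_iN_{ij}u_i$ on a basis of $U$. As $N$ is nilpotent, there is a nonzero constant vector $(\alpha_i)$ with $\sum_i\alpha_iN_{ij}=0$ for all $j$. The $K_s$-linear map $u_j\mapsto\alpha_j$ is a surjective homomorphism $U\to(K_s,0)$. So $K_s\otimes_KM$ has the quotient $(K_s,\theta)\otimes(K_s,0)=(K_s,\theta)$, and by Lemma~\ref{lem:rankone}(b) we may assume $\theta=\theta_0+\theta_1t^{-1}$ with $\theta_0=\operatorname{pp}(\theta)$. The composite $M\to K_s\otimes_KM\to(K_s,\theta)$ is $R$-linear, and it is nonzero because $M$ spans $K_s\otimes_KM$ over $K_s$. The stabilizer of $\theta_0$ in the cyclic group $\operatorname{Gal}(K_s/K)$ is $\{\sigma_\zeta:\zeta^{s/r}=1\}=\operatorname{Gal}(K_s/K_r)$ for some divisor $r$ of $s$. So $\theta_0\in K_r$, it has $r$ distinct conjugates, and $\theta\in K_r$. As an $R$-module,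
\[
(K_s,\theta)=\bigoplus_{k=0}^{s/r-1}t^{-k/s}K_r\cong\bigoplus_{k=0}^{s/r-1}E_r\bigl(\theta+\tfrac{ik}st^{-1}\bigr),
\]
since $P(t^{-k/s}g)=t^{-k/s}\bigl(-ig'+(\theta+\frac{ik}st^{-1})g\bigr)$. The summands are simple by Lemma~\ref{lem:simple}. The projection of $M$ to one of them is nonzero, hence an isomorphism.
\end{proof}

\section{Formal factorization}\label{sec:factor}

\begin{proposition}\label{prop:factor}
An element $0\ne a=a^*\in R$ is formally positive if and only if $a=b^*b$ for some $b\in R$.
\end{proposition}

This is the analogue of the fact that a polynomial $p\ge0$ on $\mathbb R$ is $\bar kk$. There, non-real roots come in conjugate pairs for every real polynomial, and positivity is needed only to see that real roots are double. The proof here has the same shape. Call $0\ne a=a^*\in R$ \emph{reduced} if there are no $c,v\in R$ with $\operatorname{ord}c\ge1$ and $a=c^*vc$. We show that a reduced formally positive element has order $0$. The first two lemmas say that a reduced element of positive order has a ``real root''; they do not use positivity.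 The third uses positivity to show that a real root is double over $K_r$, and the fourth descends to $K$.

\begin{lemma}\label{lem:selfdual}
Let $a$ be reduced, let $c\in R$ be an irreducible right factor of $a$, and write $a=b^*c=c^*b$ with $b\in R$. Then $b\notin Rc$ and $R/Rc^*\cong R/Rc$.
\end{lemma}

\begin{proof}
If $b=vc$, then $a=c^*vc$, which is excluded. Since $Rc$ is maximal, $Rb+Rc=R$, so the homomorphism $R\to R/Rc$, $v\mapsto vb+Rc$, is onto. Its kernel contains $c^*$, because $c^*b=b^*c\in Rc$. The induced map $R/Rc^*\to R/Rc$ is onto, and both sides have dimension $\operatorname{ord}c$.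
\end{proof}

For instance, $c=P-i$ has $R/Rc\not\cong R/Rc^*$ by Lemma~\ref{lem:rankone}(b), so every nonzero hermitian element of $Rc$ is of the form $c^*vc$, as is $P^2+1=c^*c$. The factor $c=P-1$ of $P^2-1$ is hermitian, and the lemma gives no information.

\begin{lemma}[a real branch]\label{lem:real}
Let $a$ be reduced and of order $\ge1$. Then there are $a'\in\{a,\nu(a)\}$, $r\ge1$ and $\varphi_0=\theta_0+\rho t^{-1}+o(t^{-1})\in K_r$ such that $a'\in R_r(P-\varphi_0)$, the principal part $\theta_0$ lies in $\Theta_r$ and has $r$ distinct conjugates, and $\operatorname{Im}\rho\in\frac1{2r}\mathbb Z$.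
\end{lemma}

\begin{proof}
Let $c$ be an irreducible right factor of $a$. By Lemma~\ref{lem:classify}, $R/Rc\cong E_r(\theta)$, where $\operatorname{pp}(\theta)=\sum_{j<r}\gamma_jt^{-j/r}$ has $r$ distinct conjugates. By \eqref{eq:split}, $R_r/R_rc$ has the quotient $(K_r,\theta)$. The image of $1$ generates this quotient, and by Lemma~\ref{lem:rankone}(a) its annihilator is $R_r\ell$ with $\ell=P-\varphi$ and $(K_r,\varphi)\cong(K_r,\theta)$. So $c=e\ell$ with $e\in R_r$, and $\varphi=\sum_{j<r}\gamma_jt^{-j/r}+\rho t^{-1}+o(t^{-1})$ for some $\rho\in\mathbb C$.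

Now $c^*=\ell^*e^*$, so by \eqref{eq:shift} the module $R_r/R_rc^*$ contains $R_r/R_r\ell^*\cong(K_r,\varphi^*)$. By Lemma~\ref{lem:selfdual}, $R_r/R_rc^*\cong R_r/R_rc\cong K_r\otimes_KE_r(\varphi)\cong\bigoplus_\sigma(K_r,\sigma\varphi)$. Hence $(K_r,\varphi^*)\cong(K_r,\sigma_\zeta\varphi)$ for some $\zeta$ with $\zeta^r=1$. Since $\sigma_\zeta$ fixes $t^{-1}$, Lemma~\ref{lem:rankone}(b) gives
\[
\overline{\gamma_j}=\zeta^j\gamma_j\quad(j<r),\qquad\bar\rho-\rho\in\tfrac ir\mathbb Z .
\]
The second relation says $\operatorname{Im}\rho\in\frac1{2r}\mathbb Z$. Choose $\omega$ with $\omega^2=\zeta$. Then $|\omega|=1$ and $\overline{\omega^j\gamma_j}=\omega^{-j}\zeta^j\gamma_j=\omega^j\gamma_j$, so the numbers $\omega^j\gamma_j$ are real, and $\omega^r=\pm1$.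

If $\omega^r=1$, apply $\sigma_\omega$ to $c=e\ell$: we get $c\in R_r(P-\sigma_\omega\varphi)$, and we take $a'=a$, $\varphi_0=\sigma_\omega\varphi$.

If $\omega^r=-1$, the substitution $\nu_\omega\colon t^{-1/r}\mapsto\omega t^{-1/r}$ sends $t$ to $-t$. It satisfies $\nu_\omega(f')=-(\nu_\omega f)'$, because the derivative of $t^{-j/r}$ is a multiple of $t^{-(j+r)/r}$ and $\omega^{j+r}=-\omega^j$. So $\nu_\omega$ together with $P\mapsto-P$ respects the rule $Pf-fP=-if'$ and defines an automorphism of $R_r$ extending $\nu$. Applying it to $c=e\ell$ gives $\nu(c)\in R_r(P+\nu_\omega\varphi)$, and we take $a'=\nu(a)$, $\varphi_0=-\nu_\omega\varphi$.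

In both cases $\operatorname{pp}(\varphi_0)=\pm\sum_j\omega^j\gamma_jt^{-j/r}$ is real and has the same vanishing coefficients as $\operatorname{pp}(\theta)$, and the coefficient of $t^{-1}$ in $\varphi_0$ is $\rho$.
\end{proof}

The second case occurs for $a=P^2+t$. A right factor $P-\varphi$ requires $\varphi^2-i\varphi'=-t$, so $\varphi=\pm it^{1/2}+\frac i4t^{-1}+o(t^{-1})$. Here $r=2$, $\zeta=-1$, $\omega=\pm i$, and the branch becomes real after reflection: solutions oscillate near $-\infty$, not near $+\infty$.

After applying $\Gamma_{\theta_0}$, a real branch becomes a root of the indicial polynomial. The difficulty is that the given factor need not split off on both sides. We replace it by the factor belonging to the most rapidly decaying formal solution whose exponent is congruent to the given one modulo $\frac1r\mathbb Z$.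

\begin{lemma}[an isotropic solution]\label{lem:isotropic}
Let $0\ne u=u^*\in R_r$. Suppose $h_u\ge0$ on $\mathbb R$ and $h_u(\lambda_0)=0$ for some $\lambda_0$ with $\operatorname{Im}\lambda_0\in\frac1{2r}\mathbb Z$. Then $u=\ell^*e_1\ell$ with $e_1\in R_r$ and $\ell=P-\varphi_*$, where $\varphi_*=\rho_*t^{-1}+o(t^{-1})\in K_r$ and $2\operatorname{Im}\rho_*\in\frac1r\mathbb Z$.
\end{lemma}

\begin{proof}
Let $q=\operatorname{wt}u$, $h=h_u$, $\operatorname{lead}(u)=t^qf_q(G)$. As $h$ is real, $\overline{\lambda_0}$ is also a zero, and it lies in $\lambda_0+\frac ir\mathbb Z$. Let $\lambda_*$ be the zero of $h$ in $\lambda_0+\frac ir\mathbb Z$ with maximal imaginary part. Then $\operatorname{Im}\lambda_*\ge|\operatorname{Im}\lambda_0|\ge0$ and $2\operatorname{Im}\lambda_*\in\frac1r\mathbb Z$.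

\emph{The solution.} Put $\mu=i\lambda_*-\frac{q+1}2$ and look for $y=\sum_{j\ge0}c_jt^{\mu-j/r}$ with $c_0=1$ and $uy=0$. In \eqref{eq:action} the exponent $\mu-\frac jr$ corresponds to $\lambda_*+\frac{ij}r$. So the coefficient of $t^{\mu+q}$ in $uy$ is $h(\lambda_*)=0$, and for $j\ge1$ the coefficient of $t^{\mu+q-j/r}$ is $h(\lambda_*+\frac{ij}r)c_j$ plus an expression in $c_0,\dots,c_{j-1}$. By maximality $h(\lambda_*+\frac{ij}r)\ne0$, so the $c_j$ can be solved for recursively. Let $\varphi_*=Py/y\in K_r$ and $\ell=P-\varphi_*$. Then $\ell y=0$ and $\varphi_*=\rho_*t^{-1}+o(t^{-1})$ with $\rho_*=-i\mu=\lambda_*+\frac{i(q+1)}2$, so $2\operatorname{Im}\rho_*=2\operatorname{Im}\lambda_*+q+1\in\frac1r\mathbb Z$. An element of $R_r$ that annihilates $y$ lies in $R_r\ell$: divide by $\ell$ with remainder $k\in K_r$ and apply to $y$ to get $ky=0$. In particular $u=e\ell$, and $u=u^*=\ell^*e^*$. It remains to show that $w=e^*y$ vanishes; then $e^*=e_1\ell$.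

\emph{The conserved quantity.} Let $\bar y=\sum_j\overline{c_j}\,t^{\bar\mu-j/r}$. From $-iy'=\varphi_*y$ we get $i\bar y'=\varphi_*^*\bar y$, and $\ell^*w=uy=0$ means $-iw'=\varphi_*^*w$. Hence $-i(w\bar y)'=\varphi_*^*w\bar y-w\varphi_*^*\bar y=0$. Since $\mu+\bar\mu=-2\operatorname{Im}\lambda_*-q-1\in\frac1r\mathbb Z$, the product $w\bar y$ lies in $K_r$, and it is a constant. We show that the constant is $0$.

We have $\operatorname{lead}(\ell^*)=t^{-1}(G+\frac i2-\overline{\rho_*})$, so $\operatorname{lead}(e^*)=t^{q+1}f(G)$ for a polynomial $f$ with $f_q(G)=\bigl(G-i(q+\frac12)-\overline{\rho_*}\bigr)f(G)$. Substituting $\lambda+\frac{iq}2$ for $G$ and using $\overline{\rho_*}=\overline{\lambda_*}-\frac{i(q+1)}2$, we get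
\begin{equation}\label{eq:hfactor}
h(\lambda)=(\lambda-\overline{\lambda_*})\,f\bigl(\lambda+\tfrac{iq}2\bigr).
\end{equation}
The eigenvalue of $G$ on $t^\mu$ is $-i(\mu+\frac12)=\lambda_*+\frac{iq}2$, so $w=f(\lambda_*+\frac{iq}2)\,t^{\mu+q+1}+(\text{lower terms})$ and
\[
w\bar y=f\bigl(\lambda_*+\tfrac{iq}2\bigr)\,t^{-2\operatorname{Im}\lambda_*}+(\text{lower terms}).
\]
If $\operatorname{Im}\lambda_*>0$, all exponents are negative, so the constant is $0$. If $\operatorname{Im}\lambda_*=0$, the constant is $f(\lambda_*+\frac{iq}2)$. In this case $\lambda_*$ is a real zero of a polynomial that is $\ge0$ on $\mathbb R$, hence a multiple zero, and \eqref{eq:hfactor} gives $f(\lambda_*+\frac{iq}2)=0$.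
\end{proof}

\begin{example}\label{ex:isotropic}
Both the choice of $y$ and the sign condition are needed. For $u=P^2$ the zeros $\lambda=\pm\frac i2$ correspond to $\mu=0$ and $\mu=1$; the proof picks $y=1$ and $\ell=P$. The solution $y=t+i$ gives $\ell=P+\frac i{t+i}$, $e=P-\frac i{t+i}$ and $(e^*y)\bar y=-2\ne0$. For $u=P^2+\gamma t^{-2}$ with $\gamma<-\frac14$, the zeros $\lambda$ of $h_u$ are real and simple; with $y=t^{1/2+i\lambda}$ and $\rho=\lambda-\frac i2$ one has $u=(P+\rho t^{-1})(P-\rho t^{-1})$ and $(e^*y)\bar y=\rho+\bar\rho=2\lambda\ne0$.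
\end{example}

A factorization $a=L^*eL$ over $K_r$ does not by itself give one over $K$. The smallest multiple of $L$ with coefficients in $K$ has order $r$, and we have to see that it splits off on both sides. This is a count of composition factors.

\begin{lemma}[descent]\label{lem:descent}
Let $0\ne a=a^*\in R$ and $a=L^*eL$ with $e\in R_r$, $L=P-\varphi$, $\varphi\in K_r$. Suppose that $\operatorname{pp}(\varphi)$ has $r$ distinct conjugates and $(K_r,\varphi^*)\cong(K_r,\varphi)$. Then $a$ is not reduced.
\end{lemma}

\begin{proof}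
Suppose $a$ is reduced. The left ideal $R\cap R_rL$ of $R$ contains $a$ and not $1$; write it as $Rc$. Then $R/Rc\ne0$ embeds in $R_r/R_rL\cong E_r(\varphi)$, which is simple by Lemma~\ref{lem:simple}. So $R/Rc\cong E_r(\varphi)$, and $c$ is an irreducible right factor of $a$. Write $a=b^*c=c^*b$ with $b\in R$, and $c=mL$ with $m\in R_r$. By Lemma~\ref{lem:selfdual}, $b\notin Rc$ and $R/Rc^*\cong E_r(\varphi)$. By \eqref{eq:split} and Lemma~\ref{lem:simple}, the composition factors of $R_r/R_rc^*$ are pairwise non-isomorphic.

From $L^*m^*b=c^*b=a=L^*eL$ we get $m^*b=eL$. Let $w$ be the class of $b$ in $R_r/R_rL\cong(K_r,\varphi)$. Then $w\ne0$, since $b\in R$ and $b\notin R\cap R_rL$, and $m^*w=0$. By Lemma~\ref{lem:rankone}(a), $m^*\in R_r(P-\varphi')$ with $R_r/R_r(P-\varphi')\cong(K_r,\varphi)$. (For $r=1$ this is already absurd, as $\operatorname{ord}m=\operatorname{ord}c-1=r-1=0$.) In the chain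
\[
R_r\supset R_r(P-\varphi')\supseteq R_rm^*\supset R_rL^*m^*=R_rc^*
\]
the first quotient is $(K_r,\varphi)$, and by \eqref{eq:shift} the last is $R_r/R_rL^*\cong(K_r,\varphi^*)\cong(K_r,\varphi)$. So $(K_r,\varphi)$ occurs at least twice as a composition factor of $R_r/R_rc^*$, which contradicts the Jordan--H\"older theorem.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:factor}]
If $a=b^*b$ and $\Phi$ is $\Gamma_\theta$ or $\Gamma_\theta\circ\nu$, then $\Phi(a)=\Phi(b)^*\Phi(b)$, and $h_{\Phi(a)}\ge0$ by Lemma~\ref{lem:lead}(c).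

Conversely, let $a$ be formally positive. Among the factorizations $a=b_0^*a_1b_0$ in $R$ (for instance $b_0=1$) choose one with $\operatorname{ord}b_0$ maximal; orders are bounded by $\frac12\operatorname{ord}a$. By Lemma~\ref{lem:cancel}, $a_1$ is hermitian and formally positive, and by maximality it is reduced.

Suppose $\operatorname{ord}a_1\ge1$, and take $a'\in\{a_1,\nu(a_1)\}$, $r$, $\varphi_0$, $\theta_0$, $\rho$ from Lemma~\ref{lem:real}. Since $\nu$ is a $*$-automorphism of $R$, the element $a'$ is again reduced and formally positive. Let $u=\Gamma_{\theta_0}(a')$, $\operatorname{lead}(u)=t^qf_q(G)$. Then $h_u\ge0$ on $\mathbb R$, because $\theta_0\in\Theta_r$. The element $u$ has the right factor $P+\theta_0-\varphi_0=P-\rho t^{-1}+o(t^{-1})$, whose leading form is $t^{-1}(G+\frac i2-\rho)$. By Lemma~\ref{lem:lead}(a), $f_q(\rho-\frac i2)=0$, so $h_u(\lambda_0)=0$ for $\lambda_0=\rho-\frac{i(q+1)}2$, and $\operatorname{Im}\lambda_0\in\frac1{2r}\mathbb Z$. Lemma~\ref{lem:isotropic} gives $u=\ell^*e_1\ell$. Applying $\Gamma_{-\theta_0}$, we get $a'=L^*eL$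 with $L=P-\varphi$ and $\varphi=\theta_0+\varphi_*$. Here $\operatorname{pp}(\varphi)=\theta_0$, and $\varphi-\varphi^*=2i\operatorname{Im}\rho_*\,t^{-1}+o(t^{-1})$, so $(K_r,\varphi^*)\cong(K_r,\varphi)$ by Lemma~\ref{lem:rankone}(b). Lemma~\ref{lem:descent} says that $a'$ is not reduced, a contradiction.

So $a_1=\alpha t^q+o(t^q)\in K$ with real coefficients, $\alpha\ne0$, $q\in\mathbb Z$. Formal positivity with $\theta=0$ gives $\alpha>0$ from $a_1$ and $(-1)^q\alpha>0$ from $\nu(a_1)$, so $q$ is even. By the binomial series, $a_1=v^2$ with $v=v^*\in K$. Put $b=vb_0$.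
\end{proof}

\section{Gram matrices and positivity near infinity}\label{sec:gram}

\subsection*{Gram matrices}
For a matrix $M=(M_{ij})_{0\le i,j\le n}$ over $K$ put $[M]=\sum_{i,j}P^iM_{ij}P^j\in R$, and let $M^*$ be the matrix with entries $M_{ji}^*$. Then $[M]^*=[M^*]$. If $M$ is hermitian and $a=[M]$, we call $M$ a \emph{Gram matrix} of $a$. If $M$ is rational and $\varphi\in C_c^\infty(\mathbb R)$ is supported away from the poles, integration by parts gives
\begin{equation}\label{eq:form}
\langle[M]\varphi,\varphi\rangle=\int v^*Mv\,dt,\qquad v=(\varphi,P\varphi,\dots,P^n\varphi)^{T}.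
\end{equation}
The integrand is determined only up to a total derivative, and this freedom is the tool of the construction. For a hermitian matrix $W=(W_{ij})_{0\le i,j\le n-1}$, with entries in $K$ or smooth functions on an open set, define the $(n+1)\times(n+1)$ matrix
\[
(\nabla W)_{ij}=W_{ij}'-iW_{i-1,j}+iW_{i,j-1}\qquad(0\le i,j\le n),
\]
where entries out of range are $0$. With $J_0v=(v_0,\dots,v_{n-1})^T$ and $J_1v=(v_1,\dots,v_n)^T$ this is
\begin{equation}\label{eq:nabla}
\nabla W=J_0^*W'J_0-iJ_1^*WJ_0+iJ_0^*WJ_1,
\end{equation}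
so $\nabla W$ is hermitian. For $v$ as in \eqref{eq:form} we have $(J_0v)'=iJ_1v$, so $v^*(\nabla W)v$ is the derivative of $(J_0v)^*W(J_0v)$. Algebraically, for $W$ over $K$,
\[
[\nabla W]=\sum_{i,j}P^i\bigl(W_{ij}'-iPW_{ij}+iW_{ij}P\bigr)P^j=0 .
\]
For $n=1$, $a=P^2+V$, $M_0=\operatorname{diag}(V,1)$ and $W=(w)$, the matrix $M_0+\nabla W$ has rows $(V+w',\,iw)$ and $(-iw,\,1)$; it is positive definite exactly when $V+w'-w^2>0$. So $M_0+\nabla W>0$ is the general form of the Riccati inequality, and it has the advantage of being affine in $W$.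

\begin{lemma}\label{lem:gram}
Let $\mathcal I\subseteq K$ be a $\mathbb C$-subspace closed under the derivative and $*$.
\begin{itemize}
\item[(a)] Every hermitian $u=\sum_{k\le2n}c_kP^k$ with $c_k\in\mathcal I$ has a Gram matrix $M=(M_{ij})_{0\le i,j\le n}$ with entries in $\mathcal I$ and $M_{nn}=c_{2n}$.
\item[(b)] If $N=(N_{ij})_{0\le i,j\le n}$ is hermitian over $\mathcal I$ and $[N]=0$, then $N=\nabla W$ with $W$ hermitian over $\mathcal I$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $c\in\mathcal I$ and $k\le2n$ let $i=\lfloor k/2\rfloor$, $j=k-i$. By the Leibniz rule, $cP^k-P^icP^j$ has order $<k$ and coefficients in $\mathcal I$. Removing the terms of order $2n,2n-1,\dots,0$ in turn, we get $u=[M]$ with $M$ over $\mathcal I$; the entry $(n,n)$ is used only for $k=2n$, so $M_{nn}=c_{2n}$. Since $u=u^*$, we have $c_{2n}=c_{2n}^*$ and $u=[\frac12(M+M^*)]$.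

(b) Induction on $n$. For $n=0$, $N=[N]=0$. Let $n\ge1$. The coefficient of $P^{2n}$ in $[N]$ is $N_{nn}$, so $N_{nn}=0$; then the coefficient of $P^{2n-1}$ is $N_{n-1,n}+N_{n-1,n}^*$, so $-iN_{n-1,n}$ is fixed by $*$. Let $W^{(1)}$ be the hermitian $n\times n$ matrix with last column $W^{(1)}_{i,n-1}=-iN_{in}$ ($0\le i\le n-1$), with the corresponding last row, and with all other entries $0$. Then $(\nabla W^{(1)})_{in}=iW^{(1)}_{i,n-1}=N_{in}$ for $i\le n-1$, and $(\nabla W^{(1)})_{nn}=0$. So $N-\nabla W^{(1)}$ is hermitian with zero last row and column, and $[N-\nabla W^{(1)}]=0$. By induction its upper left $n\times n$ block is $\nabla W^{(2)}$. Extend $W^{(2)}$ by a zero row and column and put $W=W^{(1)}+W^{(2)}$.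
\end{proof}

\subsection*{A positive definite Gram matrix near infinity}
Call $a\in\mathcal A$ \emph{normalized} if $n\ge1$,
\[
a=a^*=\sum_{k\le2n}p_kP^k,\qquad p_{2n}=1,\qquad\deg p_k\le2n-k,
\]
and $a$ is formally positive. Proposition~\ref{prop:factor} gives $a=b^*b$, which corresponds to a Gram matrix of rank one. Nothing guarantees that the coefficients of $b$ converge, and if we truncate them, a matrix of rank one cannot absorb an error of unknown sign. We therefore first subtract a positive definite term that is too small to be seen by any leading form. Let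
\[
k_0=4n+2,\qquad z=[t^{-k_0}I]=\sum_{k=0}^nP^kt^{-k_0}P^k .
\]

\begin{lemma}\label{lem:room}
If $a$ is normalized, then $a-z$ is formally positive, of order $2n$.
\end{lemma}

\begin{proof}
The coefficient of $P^{2n}$ in $a-z$ is $1-t^{-k_0}\neq0$. Since $k_0$ is even, $\nu(z)=z$, and $\nu(a)$ is normalized; so it suffices to show $\operatorname{wt}\Gamma_\theta(a)>\operatorname{wt}\Gamma_\theta(z)$ for $\theta\in\Theta_r$, for then $\Gamma_\theta(a-z)$ and $\Gamma_\theta(a)$ have the same leading form. Let $D=\operatorname{wt}(P+\theta)$, which is $\operatorname{wt}\theta$ if $\theta\ne0$ and $-1$ if $\theta=0$. Then $\operatorname{wt}\Gamma_\theta(z)\le-k_0+2n\max(D,0)$.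

If $D>1$, then for $k<2n$ and $p_k\neq0$ we have $\operatorname{wt}\bigl(p_k(P+\theta)^k\bigr)\le2n-k+kD<2nD$. So $\operatorname{wt}\Gamma_\theta(a)=2nD>\operatorname{wt}\Gamma_\theta(z)$.

If $D\le1$, we use that $\Gamma_\theta(a)$ is monic of order $2n$. Its component of weight $-2n$ is $t^{-2n}$ times $\pi_{2n}(G)$ plus a linear combination of the $\pi_k(G)$, $k<2n$, and this is nonzero. So $\operatorname{wt}\Gamma_\theta(a)\ge-2n>-k_0+2n\ge\operatorname{wt}\Gamma_\theta(z)$.
\end{proof}

\begin{proposition}\label{prop:infinity}
If $a$ is normalized, there are $T\ge1$ and a Gram matrix $M_\infty$ of $a$, of size $n+1$ and with entries in $\mathbb C[t,t^{-1}]$, such that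
\begin{equation}\label{eq:Minf}
M_\infty(t)\ge\tfrac12|t|^{-k_0}I\qquad\text{for real }|t|\ge T .
\end{equation}
In particular $\langle a\varphi,\varphi\rangle\ge0$ for all $\varphi\in C_c^\infty(\{|t|>T\})$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:room} and Proposition~\ref{prop:factor}, $a-z=b^*b$ with $b=\sum_{k\le n}\beta_kP^k$, $\beta_k\in K$. Let $\tilde\beta_k\in\mathbb C[t,t^{-1}]$ be obtained from $\beta_k$ by deleting the terms with exponent $<-l$, and let $\tilde b=\sum_k\tilde\beta_kP^k$. The coefficients of
\[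
a-z-\tilde b^*\tilde b=(b-\tilde b)^*b+\tilde b^*(b-\tilde b)
\]
are sums of products of a derivative of $\beta_i-\tilde\beta_i$ or its adjoint with a derivative of $\beta_j$ or $\tilde\beta_j^*$. Differentiation lowers exponents, so for large $l$ these coefficients are $O(t^{-k_0-1})$. The left side shows that they are Laurent polynomials, so they lie in $\mathcal I=t^{-k_0-1}\mathbb C[t^{-1}]$. By Lemma~\ref{lem:gram}(a), this element is $[M_1]$ with $M_1$ hermitian over $\mathcal I$. Then $M_\infty=(\tilde\beta_i^*\tilde\beta_j)_{ij}+t^{-k_0}I+M_1$ is a Gram matrix of $a$. For real $t$ the first summand is positive semidefinite, $t^{-k_0}=|t|^{-k_0}$, and $\|M_1(t)\|\le\frac12|t|^{-k_0}$ for large $|t|$. The last claim follows from \eqref{eq:form}.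
\end{proof}

It matters that the same matrix $M_\infty$ works at both ends of the line. This is why the factorization had to be carried out over $K$ and not only over some $K_r$.

\section{A rational Gram matrix on the whole line}\label{sec:global}

\begin{proposition}\label{prop:global}
If $a$ is normalized, there is $0\ne g\in\mathbb R[t]$ such that $gag$ is a sum of $n+1$ hermitian squares in $\mathcal A$.
\end{proposition}

Let $T$ and $M_\infty$ be as in Proposition~\ref{prop:infinity}. By Lemma~\ref{lem:gram}(a), $a$ has a Gram matrix $M_0$ over $\mathbb C[t]$ with $(M_0)_{nn}=1$, and by Lemma~\ref{lem:gram}(b), $M_\infty=M_0+\nabla W_\infty$ with $W_\infty$ hermitian over $\mathbb C[t,t^{-1}]$. So $W_\infty$ solves $M_0+\nabla W>0$ for $|t|\ge T$. We extend this solution across $[-T,T]$ with finitely many poles, make it rational, and diagonalize.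

\subsection*{Poles}
The operator $\nabla$ cannot change the entry $(n,n)$, and this is where $p_{2n}=1$ is needed: the positive entry $(M_0)_{nn}$ has to pay for the off-diagonal terms that a pole creates. For a diagonal matrix $W=\operatorname{diag}(w_0,\dots,w_{n-1})$, formula \eqref{eq:nabla} reads
\[
v^*(\nabla W)v=\sum_{j<n}\Bigl(w_j'|v_j|^2+2\operatorname{Re}\bigl(iw_j\overline{v_j}v_{j+1}\bigr)\Bigr).
\]
The cross term with index $j$ is controlled if $w_j^2$ is at most a small multiple of $w_j'w_{j+1}'$, where $w_n'$ is to be read as $1$. This dictates poles of orders $1,3,5,\dots$ for $w_{n-1},w_{n-2},w_{n-3},\dots$, with decreasing coefficients. For $s\in[-T,T]$ let $W_s$ be the diagonal matrix with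
\[
w_{n-k}=-8^{-k}\tau^{-(2k-1)},\qquad1\le k\le n,\quad\tau=t-s .
\]
It is negative definite for $\tau>0$, with all eigenvalues tending to $-\infty$ as $\tau\to0^+$, and positive definite for $\tau<0$, with all eigenvalues tending to $+\infty$ as $\tau\to0^-$.

\begin{lemma}\label{lem:pole}
There is $\delta\in(0,1)$ such that $M_0+\nabla W_s\ge\frac14I$ for all $s\in[-T,T]$ and $0<|t-s|<\delta$.
\end{lemma}

\begin{proof}
We have $w_{n-k}'=(2k-1)8^{-k}\tau^{-2k}$, and $2XY\le\frac12X^2+2Y^2$ gives
\[
2\,|w_{n-k}\,v_{n-k}\,v_{n-k+1}|\le\tfrac12\,8^{-k}\tau^{-2k}|v_{n-k}|^2+\tfrac14\,8^{-(k-1)}\tau^{-2(k-1)}|v_{n-(k-1)}|^2 .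
\]
After summation, $8^{-k}\tau^{-2k}|v_{n-k}|^2$ has a coefficient at least $2k-1-\frac12-\frac14\ge\frac14$ for $1\le k\le n$, and $|v_n|^2$ has the coefficient $-\frac14$:
\[
v^*(\nabla W_s)v\ge-\tfrac14|v_n|^2+\tfrac14\sum_{k=1}^n8^{-k}\tau^{-2k}|v_{n-k}|^2 .
\]
The entries of $M_0$ are bounded on $[-T-1,T+1]$ and $(M_0)_{nn}=1$, so $v^*M_0v\ge\frac12|v_n|^2-C\sum_{j<n}|v_j|^2$ there, for some constant $C$. For $|\tau|<\delta<1$ we have $8^{-k}\tau^{-2k}\ge8^{-n}\delta^{-2}$. Choose $\delta$ with $\frac148^{-n}\delta^{-2}\ge C+\frac14$.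
\end{proof}

\subsection*{Gluing}
Let $W_a\le W_b$ be smooth hermitian matrices on an open interval with $M_0+\nabla W_a\ge\varepsilon I$ and $M_0+\nabla W_b\ge\varepsilon I$ for a function $\varepsilon(t)>0$. Let $\chi$ be smooth and nondecreasing, equal to $0$ near the left end and to $1$ near the right end. By \eqref{eq:nabla}, $W=(1-\chi)W_a+\chi W_b$ satisfies
\[
M_0+\nabla W=(1-\chi)(M_0+\nabla W_a)+\chi(M_0+\nabla W_b)+\chi'\,J_0^*(W_b-W_a)J_0\ \ge\ \varepsilon I .
\]
We say that $W$ glues $W_a$ to $W_b$. Put $\varepsilon(t)=\frac14(1+t^2)^{-k_0/2}$, which is at most $\frac14$ and at most $\frac12|t|^{-k_0}$. Choose $-T=s_0<s_1<\dots<s_l=T$ with gaps less than $\delta$, let $S=\{s_0,\dots,s_l\}$, and define $W$ on $\mathbb R\setminus S$ as follows.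
\begin{itemize}
\item On $(s_{j-1},s_j)$ we have $W_{s_{j-1}}<0<W_{s_j}$, and Lemma~\ref{lem:pole} applies to both. Glue $W_{s_{j-1}}$ to $W_{s_j}$.
\item Near $T\ge1$ the matrix $W_\infty$ is bounded, while the eigenvalues of $W_T$ tend to $-\infty$ as $t\to T^+$. So $W_T<W_\infty$ on $(T,T+\delta_1)$ for some $\delta_1<\delta$. Glue $W_T$ to $W_\infty$ there, and put $W=W_\infty$ on $[T+\delta_1,\infty)$.
\item Near $-T$ the matrix $W_\infty$ is bounded, while the eigenvalues of $W_{-T}$ tend to $+\infty$ as $t\to-T^-$. So $W_\infty<W_{-T}$ on $(-T-\delta_2,-T)$ for some $\delta_2<\delta$. Glue $W_\infty$ to $W_{-T}$ there, and put $W=W_\infty$ on $(-\infty,-T-\delta_2]$.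
\end{itemize}
By \eqref{eq:Minf} and Lemma~\ref{lem:pole}, $W$ is a smooth hermitian matrix on $\mathbb R\setminus S$, equal to $W_{s_j}$ on a punctured neighborhood of $s_j$ and to $W_\infty$ for $|t|\ge T+1$, with
\begin{equation}\label{eq:lower}
M_0+\nabla W\ge\tfrac14(1+t^2)^{-k_0/2}I\qquad\text{on }\mathbb R\setminus S .
\end{equation}

\subsection*{Rational approximation}
We need a rational $\widehat W$ that differs from $W$, together with its first derivative, by a small multiple of $(1+t^2)^{-k_0/2}$ on all of $\mathbb R\setminus S$. To reduce this to approximation of a smooth function on a compact set, we subtract from $W$ a rational matrix with the same poles at $S$ and the same expansion to high order at infinity. The matrix $W_\infty$ itself may have a pole at $0$ and cannot serve for this; we use functions whose poles are at $\pm i$.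

The rational hermitian matrix $Y=W_\infty-\sum_jW_{s_j}$ has an expansion at infinity with constant hermitian coefficients. Let $Y_+$ be its polynomial part. Since $\bigl(\frac t{1+t^2}\bigr)^k=t^{-k}+o(t^{-k})$, we can choose constant hermitian matrices $Y_1,\dots,Y_{k_0-1}$ one after the other, $Y_k$ being the coefficient of $t^{-k}$ in the current remainder, so that
\[
Y_{\mathrm{rat}}=Y_++\sum_{k=1}^{k_0-1}Y_k\Bigl(\frac t{1+t^2}\Bigr)^k\qquad\text{satisfies}\qquad Y-Y_{\mathrm{rat}}=O(t^{-k_0}).
\]
Put $W_1=\sum_jW_{s_j}+Y_{\mathrm{rat}}$ and $V=(1+t^2)^{k_0/2}(W-W_1)$. Near $s_j$ we have $W-W_{s_j}=0$ and the other summands of $W_1$ are smooth, so $V$ extends smoothly to $\mathbb R$. For $|t|\ge T+1$ we have $V=(1+t^2)^{k_0/2}(Y-Y_{\mathrm{rat}})$; since $k_0/2$ is an integer, this is one rational matrix at both ends, and it has no pole at infinity. So $V$ is a smooth function on the circle $\mathbb R\cup\{\infty\}$ with parameter $\alpha$, $t=\tan(\alpha/2)$; near $\alpha=\pi$ the function $1/t=\cot(\alpha/2)$ is a smooth coordinate.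

The Fej\'er means of a continuous periodic function are trigonometric polynomials converging to it uniformly; they commute with $d/d\alpha$, and they preserve hermitian matrices because the kernel is real. So for $\epsilon>0$ there is a hermitian matrix $\widetilde V$ of trigonometric polynomials such that $Z=\widetilde V-V$ satisfies $\|Z\|<\epsilon$ and $\|dZ/d\alpha\|<\epsilon$. The matrix $\widetilde V$ is rational in $t$, as $\cos\alpha=\frac{1-t^2}{1+t^2}$ and $\sin\alpha=\frac{2t}{1+t^2}$. Let
\[
\widehat W=W_1+(1+t^2)^{-k_0/2}\,\widetilde V,\qquad X=\widehat W-W=(1+t^2)^{-k_0/2}Z .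
\]
Since $\frac d{dt}=\frac2{1+t^2}\frac d{d\alpha}$ and $\frac{|t|}{1+t^2}\le\frac12$, we have $\|X'\|\le(\frac{k_0}2+2)\epsilon\,(1+t^2)^{-k_0/2}$. By \eqref{eq:nabla}, $\|\nabla X\|\le\|X'\|+2\|X\|\le(\frac{k_0}2+4)\epsilon\,(1+t^2)^{-k_0/2}$. For $(\frac{k_0}2+4)\epsilon<\frac14$, inequality \eqref{eq:lower} shows that the rational hermitian matrix $\widehat M=M_0+\nabla\widehat W$ is positive definite at every point of $\mathbb R\setminus S$. Also $[\widehat M]=[M_0]=a$ in $\mathbb C(t)[P]$.

\subsection*{Squares}
\begin{proof}[End of the proof of Proposition~\ref{prop:global}]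
Recall that a hermitian matrix over a field with involution whose leading principal minors $\Delta_0,\dots,\Delta_n$ are nonzero can be written, by completing squares, as $C^*\operatorname{diag}(d_0,\dots,d_n)\,C$ with $C$ upper triangular with diagonal entries $1$ and $d_l=\Delta_l/\Delta_{l-1}$, $\Delta_{-1}=1$. For $\widehat M$ the minors are real rational functions that are positive on $\mathbb R\setminus S$, and so are the $d_l$. Write $d_l=p/q=pq/q^2$ with $p,q\in\mathbb R[t]$. Then $pq\ge0$ on $\mathbb R$, so its real roots have even multiplicity and its other roots come in conjugate pairs; hence $pq=k^*k$ with $k\in\mathbb C[t]$, and $d_l=\rho_l^*\rho_l$ with $\rho_l=k/q$. Therefore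
\[
a=\sum_{i,j}P^i\Bigl(\sum_lC_{li}^*\,\rho_l^*\rho_l\,C_{lj}\Bigr)P^j=\sum_{l=0}^nb_l^*b_l,\qquad b_l=\rho_l\sum_jC_{lj}P^j\in\mathbb C(t)[P].
\]
Let $0\ne g_0\in\mathbb R[t]$ be a common denominator of all coefficients of the $b_l$ (if $q_0\in\mathbb C[t]$ is one, so is $q_0^*q_0$), and let $g=g_0^{\,n+1}$. The denominators stand to the left of the powers of $P$ and we multiply on the right, so $g$ has to be moved through $P^j$. For $j\le n$,
\[
P^jg=\sum_{i\le j}\binom ji(-\sqrt{-1})^{\,i}\,g^{(i)}P^{j-i},
\]
and the derivatives $g^{(i)}$ with $i\le n$ are divisible by $g_0$. So $b_lg\in\mathcal A$, and $gag=\sum_{l=0}^n(b_lg)^*(b_lg)$.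
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{lemma}\label{lem:key}
Let $0\ne a=a^*\in\mathcal A$ have total degree $m$, let $\kappa$ be admissible, and let $\tau_\kappa(a)$ be formally positive. Then $m=2n$ is even, $c^*ac$ is a sum of at most $n+1$ hermitian squares in $\mathcal A$ for some $c=g(t-\kappa P)$ with $0\ne g\in\mathbb R[t]$, and $\langle\tau_\kappa(a)\varphi,\varphi\rangle\ge0$ for all $\varphi\in C_c^\infty(\{|t|>T\})$, for some $T$.
\end{lemma}

\begin{proof}
The element $\tau_\kappa(a)$ has total degree $m$, so $\tau_\kappa(a)=\sum_{k\le m}p_kP^k$ with $\deg p_k\le m-k$, and $p_m$ is the constant $\lambda=a_m(\kappa,1)\ne0$. By Proposition~\ref{prop:factor}, $\tau_\kappa(a)=b^*b$ with $b\in R$. Comparing orders gives $m=2\operatorname{ord}b=2n$. Comparing leading coefficients gives $\lambda=\beta^*\beta$ with $0\neq\beta=\beta_0t^q+o(t^q)\in K$, so $q=0$ and $\lambda=|\beta_0|^2>0$. If $n=0$, then $a=\lambda$ and $g=1$ works. If $n\ge1$, then $\lambda^{-1}\tau_\kappa(a)$ is normalized. Proposition~\ref{prop:infinity} gives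 the last claim, and Proposition~\ref{prop:global} gives $g$ such that $g\,\tau_\kappa(a)\,g$ is a sum of $n+1$ squares. Apply the $*$-automorphism $\tau_\kappa^{-1}$, which sends $g(t)$ to $c=g(t-\kappa P)=c^*\neq0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\langle a\varphi,\varphi\rangle$ is real, it equals $\langle\varphi,a\varphi\rangle=\langle a^*\varphi,\varphi\rangle$. A sesquilinear form that vanishes on the diagonal vanishes, by polarization, so $a=a^*$. For admissible $\kappa$ the element $\tau_\kappa(a)$ is nonnegative, hence formally positive by Lemma~\ref{lem:test}. Apply Lemma~\ref{lem:key}.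
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
Write (iv)$_\kappa$ and (v)$_\kappa$ for the conditions at a given admissible $\kappa$. Lemma~\ref{lem:test}, applied to $\tau_\kappa(a)$, gives (v)$_\kappa\Rightarrow$(iv)$_\kappa$. Lemma~\ref{lem:key} gives (iv)$_\kappa\Rightarrow$(v)$_\kappa$ and (iv)$_\kappa\Rightarrow$(i), and it gives (vi) if (iv)$_\kappa$ holds for every admissible $\kappa$. Admissible $\kappa$ exist, so (vi)$\Rightarrow$(i). Condition (i) is a special case of (ii), and (i)$\Rightarrow$(iii) because $\langle ac\psi,c\psi\rangle=\langle c^*ac\psi,\psi\rangle$. It remains to show that each of (ii) and (iii) implies (iv)$_\kappa$ for every admissible $\kappa$.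

Assume (iii). Then $c^*ac\ne0$ is nonnegative, and so is $\tau_\kappa(c^*ac)=\tau_\kappa(c)^*\tau_\kappa(a)\tau_\kappa(c)$. This element is formally positive by Lemma~\ref{lem:test}, and $\tau_\kappa(a)$ is formally positive by Lemma~\ref{lem:cancel}.

Assume (ii), say $\sum_ic_i^*ac_i=\sum_jb_j^*b_j$, and discard the $c_i$ and $b_j$ that vanish. Let $\Phi$ be $\Gamma_\theta\circ\tau_\kappa$ or $\Gamma_\theta\circ\nu\circ\tau_\kappa$ with $\theta\in\Theta_r$, and apply $\Phi$ to the identity. By \eqref{eq:hformula}, the indicial polynomial of $\Phi(c_i^*ac_i)$ on $\mathbb R$ is $|F_i|^2h_{\Phi(a)}$ with a nonzero polynomial $F_i$. The sum over the terms of maximal weight is $h_{\Phi(a)}\sum|F_i|^2\ne0$, so by Lemma~\ref{lem:lead}(d) the left side is nonzero and has this indicial polynomial. Then the right side has at least one term. The indicial polynomials of the $\Phi(b_j)^*\Phi(b_j)$ are nonzero and $\ge0$ on $\mathbb R$, so by Lemma~\ref{lem:lead}(d) the indicial polynomial of the right side is $\ge0$ on $\mathbb R$. Hence $h_{\Phi(a)}\ge0$ on $\mathbb R$ outside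 a finite set, and so on $\mathbb R$.
\end{proof}

\begin{remark}[admissibility cannot be dropped]
For $a=t^2-1$ the value $\kappa=0$ is not admissible, and $\langle a\varphi,\varphi\rangle\ge0$ for $\varphi\in C_c^\infty(\{|t|>1\})$. The $*$-automorphism $t\mapsto P$, $P\mapsto-t$ of $\mathcal A$ preserves condition (i) and sends $a$ to $P^2-1$, which fails (iv) and hence (i). So $a$ fails (i), although the inequality in (v) holds for $\kappa=0$. Poles compensate for negative lower-order terms on a bounded interval, but not for a negative leading coefficient.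
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Positivity, Sums of Squares and Positivstellens\"atze for Noncommutative $*$-Algebras},
\texttt{http://www.math.uni-konstanz.de/pvqf2009/talks/Schmuedgen.pdf}.

\bibitem{vdPS}
van der Put and Singer, \emph{Galois Theory of Linear Differential Equations}.

\end{thebibliography}
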